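# Linear spatial growth of stochastic flows with Lipschitz coefficients

## 1. Lipschitz flows and the guess that they grow linearly

Let $(\Omega,\mathcal A,P)$ be a probability space carrying an $m$-dimensional standard Brownian motion $W=(W^1,\dots,W^m)$, $1\le m<\infty$. On $\mathbf R^d$, $d\ge1$, consider the Itô equation
$$d\phi(t)=X_0(\phi(t))\,dt+\sum_{k=1}^mX_k(\phi(t))\,dW^k(t),\quad t>s,\qquad \phi(s)=x, \tag{1}$$
with deterministic, time-independent, globally Lipschitz $X_0,\dots,X_m:\mathbf R^d\to\mathbf R^d$.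

**Definition (stochastic flow).** By Kunita's theory, (1) generates a random field $\phi_{s,t}(\omega,x)$, $0\le s\le t<\infty$, such that for almost all $\omega$: the map $(s,t,x)\mapsto\phi_{s,t}(\omega,x)$ is jointly continuous, $\phi_{s,s}=\mathrm{id}$, and $\phi_{s,u}=\phi_{t,u}\circ\phi_{s,t}$ for $s\le t\le u$. For each fixed $s$ and $x$, the process $t\mapsto\phi_{s,t}(x)$ is the solution of (1).

**Definition (linear growth property).** The flow has linear growth if, outside one null set of $\omega$ that depends neither on $x$ nor on $T$,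
$$\sup_{0\le s\le t\le T}|\phi_{s,t}(\omega,x)|\le K(T,\omega)(1+|x|)\qquad\text{for all }x\in\mathbf R^d,\ T>0,$$
with a random $K(T,\omega)<\infty$ that does not depend on $x$.

A Lipschitz coefficient satisfies $|X_k(x)|\le C(1+|x|)$. Linear growth goes in, so the first guess is that linear growth comes out. The conjecture, taken from the paper "Spatial Estimates For Stochastic Flows In Euclidean Space", says exactly this: every flow as above, for every $d$ and every finite $m$, has the linear growth property. Let us test it.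

*No noise.* If $X_1=\dots=X_m=0$, Gronwall's lemma gives $1+|\phi_{s,t}(x)|\le(1+|x|)e^{CT}$.

*Additive noise.* If $X_1,\dots,X_m$ are constant vectors, then $\phi_{s,t}(x)=x+\int_s^tX_0(\phi_{s,r}(x))\,dr+\sum_kX_k(W^k_t-W^k_s)$. Gronwall's lemma, path by path, gives the property with $K=\big(1+2\sum_k|X_k|\sup_{t\le T}|W^k_t|\big)e^{CT}$.

*Linear coefficients.* Let $X_k(x)=B_kx$ with matrices $B_k$. By uniqueness, $\phi_{s,t}(\alpha x+\beta y)=\alpha\phi_{s,t}(x)+\beta\phi_{s,t}(y)$ a.s. for all rational $s,\alpha,\beta,x,y$ and all $t\ge s$, hence for all real values by joint continuity. So $\phi_{s,t}(x)=\Phi_{s,t}x$ with a matrix $\Phi_{s,t}$ continuous on the compact set $\{0\le s\le t\le T\}$, and $K=\max\|\Phi_{s,t}\|$ works. For example $dx=x\,dW$ on $\mathbf R$ gives $\phi_{s,t}(x)=x\exp(W_t-W_s-\frac{t-s}2)$.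

*A quoted special case.* When the coefficients are smooth and the vector fields of the equation in Stratonovich form generate a finite-dimensional solvable Lie algebra, the property holds as a consequence of Kunita's decomposition theorem.

*One starting point at a time.* The standard moment estimate $E\sup_{t\le T}|\phi_{0,t}(x)|^2\le C_T(1+|x|^2)$ says that $\sup_{t\le T}|\phi_{0,t}(x)|/(1+|x|)$ is bounded in $L^2$ uniformly in $x$. On each ball $\{|x|\le R\}$, joint continuity bounds it uniformly in $x$. So if the property fails, it fails because of a supremum over infinitely many starting points tending to infinity, along which each single ratio is harmless.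

All tests support the guess, and it is wrong.

**Theorem A.** Let $d\ge3$, $m\ge2$. There are $C^\infty$ globally Lipschitz vector fields $X_1,\dots,X_m$ on $\mathbf R^d$, with all derivatives of order $\ge1$ bounded, such that with $X_0=0$, for almost every $\omega$ and every $T>0$,
$$\sup_{x\in\mathbf R^d}\ \sup_{0\le t\le T}\frac{|\phi_{0,t}(\omega,x)|}{1+|x|}=\infty .$$

**Theorem B.** If $m=1$, then for every $d\ge1$ and all globally Lipschitz $X_0,X_1$ the linear growth property holds, with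
$$K(T,\omega)=\exp\{2CW^*_T+(C+C^2)Te^{4CW_T^*}\},\qquad W_T^*=\sup_{t\le T}|W_t|,$$
where $C$ depends only on the coefficients.

**Corollary.** For each fixed $d\ge3$ and $m\ge1$, the linear growth property holds for all globally Lipschitz coefficients if and only if $m=1$.

The conjecture quantifies over all $d$ and $m$, so Theorem A (with $s=0$) disproves it. The cases $d\in\{1,2\}$, $m\ge2$ are not settled by these arguments.

## 2. One Brownian motion: solving along the flow of $X_1$

We prove Theorem B first, because the place where it uses $m=1$ shows where to look for a counterexample.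

**Step 1: smooth coefficients.** Let $X_i^\varepsilon$ ($i=0,1$, $0<\varepsilon\le1$) be standard mollifications. There is $C\ge1$ such that for all $\varepsilon$ the field $X_i^\varepsilon$ is $C^\infty$ and $C$-Lipschitz, $|X_i^\varepsilon(x)|\le C(1+|x|)$, and $\sup_x|X_i^\varepsilon(x)-X_i(x)|\le C\varepsilon$.

**Step 2: absorb the noise in an ordinary flow.** Let $F(a,z)$ solve $\partial_aF=X_1^\varepsilon(F)$, $F(0,z)=z$. Then $F$ is $C^\infty$, and Gronwall's lemma gives $1+|F(a,z)|\le(1+|z|)e^{C|a|}$ and $|D_zF(a,z)|\le e^{C|a|}$. Since $F(-a,F(a,z))=z$, we have $(D_zF(a,z))^{-1}=(D_zF)(-a,F(a,z))$, so also $|(D_zF(a,z))^{-1}|\le e^{C|a|}$. Put $\tilde X_0=X_0^\varepsilon-\frac12(DX_1^\varepsilon)X_1^\varepsilon$, so that $|\tilde X_0(x)|\le(C+\frac12C^2)(1+|x|)$.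

Fix $s,x$, let $a_t=W_t-W_s$, and let $Z$ solve the random ordinary differential equation
$$\dot Z_t=(D_zF(a_t,Z_t))^{-1}\tilde X_0(F(a_t,Z_t)),\qquad Z_s=x.$$
Its right side is continuous in $t$, locally Lipschitz in $Z$, and bounded by $(C+C^2)e^{2C|a_t|}(1+|Z_t|)$. So $Z$ exists globally and is adapted. Since $\partial_a^2F=(DX_1^\varepsilon X_1^\varepsilon)(F)$, Itô's formula for $\phi^\varepsilon_t=F(a_t,Z_t)$ gives
$$d\phi^\varepsilon=X_1^\varepsilon(\phi^\varepsilon)\,dW+\tfrac12(DX_1^\varepsilon X_1^\varepsilon)(\phi^\varepsilon)\,dt+\tilde X_0(\phi^\varepsilon)\,dt=X_0^\varepsilon(\phi^\varepsilon)\,dt+X_1^\varepsilon(\phi^\varepsilon)\,dW,\qquad\phi_s^\varepsilon=x.$$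

**Step 3: a bound for each path.** For $s\le t\le T$ we have $|a_t|\le2W_T^*$, so Gronwall's lemma gives $1+|Z_t|\le(1+|x|)\exp\{(C+C^2)Te^{4CW_T^*}\}$. Together with $1+|F(a,z)|\le(1+|z|)e^{C|a|}$ this yields
$$1+|\phi_t^\varepsilon|\le K(T,\omega)(1+|x|),\qquad s\le t\le T,$$
with $K$ as in Theorem B. It does not depend on $\varepsilon,s,x$.

**Step 4: remove the mollification.** Let $\Delta_t=\phi_t^\varepsilon-\phi_{s,t}(x)$. Then $|X_i^\varepsilon(\phi^\varepsilon_t)-X_i(\phi_{s,t}(x))|\le C|\Delta_t|+C\varepsilon$. By Cauchy–Schwarz for the drift and Doob's inequality for the martingale part, for $t\le T$,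
$$E\sup_{s\le r\le t}|\Delta_r|^2\le(2T+8)\int_s^t2C^2\big(\varepsilon^2+E\sup_{s\le r'\le r}|\Delta_{r'}|^2\big)\,dr,$$
so Gronwall's lemma gives $E\sup_{s\le t\le T}|\Delta_t|^2\to0$ as $\varepsilon\to0$. Passing to an a.s. convergent subsequence, we obtain, outside one null set, $1+|\phi_{s,t}(x)|\le K(T)(1+|x|)$ for all rational $s,x,T$ and all $t\in[s,T]$. By joint continuity in $(s,t,x)$ and continuity of $T\mapsto K(T)$ it holds for all $0\le s\le t\le T$, all $x$ and all $T>0$. $\qquad\blacksquare$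

With two noise fields the same plan would ask for $F(a_1,a_2,z)$ with $\partial_{a_1}F=X_1(F)$, $\partial_{a_2}F=X_2(F)$, $F(0,0,z)=z$. Equality of the mixed derivatives at $a=0$ forces $DX_1\,X_2=DX_2\,X_1$. If the fields do not commute there is no such $F$, and quantities like the Lévy area enter, which are not continuous functions of the path in the uniform norm. A counterexample should exploit area.

## 3. Infinitely many scales driven by one Brownian path

If $\phi$ is the flow of the fields $X_k$, then $R^{-1}\phi_{s,t}(Rx)$ is the flow of the fields $R^{-1}X_k(R\,\cdot)$, which have the same Lipschitz constants. So around points of size $R_1\ll R_2\ll\cdots$ we may install unrelated equations, each with Lipschitz constant of order one, all driven by the same path. The linear growth property then demands a bound valid for all of them at once. The simplest quantity to drive to infinity is a stochastic integral.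

**Proposition 1.** Let $W=(W^1,W^2)$ be a standard planar Brownian motion, $W_0=0$. There is a countable family $\mathcal F\subset C_c^\infty(\mathbf R^2)$ with $|f|\le1$, $|\nabla f|\le\frac12$ for all $f\in\mathcal F$, such that a.s., for every $T>0$,
$$\sup_{f\in\mathcal F}\ \sup_{0\le t\le T}\Big|\int_0^tf(W_r)\,dW_r^2\Big|=\infty.$$

Here and below $W^2$ is the second component, and continuous versions of these countably many integrals are fixed.

**Proof that Proposition 1 implies Theorem A.** It suffices to treat $d=3$, $m=2$: in general write $x=(x',x'')\in\mathbf R^3\times\mathbf R^{d-3}$, use $(X_k(x'),0)$ for $k=1,2$, and $0$ for $k\ge3$.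

**Step 1: the coefficients.** We glue rescaled copies of the functions in $\mathcal F=\{f_1,f_2,\dots\}$. Let $\chi\in C_c^\infty(\mathbf R^2)$ with $0\le\chi\le1$, $\chi=1$ on $\{|z|\le\frac14\}$, $\operatorname{supp}\chi\subset\{|z|<\frac12\}$, $|\nabla\chi|\le8$. Choose $R_1\ge1$, $R_{n+1}\ge8R_n$, with $R_n\ge\max_{2\le j\le n}(\|\nabla^j\chi\|_\infty+\|\nabla^j(\chi f_n)\|_\infty)$. Put $p_n=(R_n,0)$ and
$$h(z)=\sum_nR_n\,\chi\Big(\frac{z-p_n}{R_n}\Big),\qquad g(z)=\sum_nR_n\,(\chi f_n)\Big(\frac{z-p_n}{R_n}\Big).$$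
The $n$-th summands live in $B(p_n,R_n/2)$. These balls are disjoint because $\frac12R_{n+1}\ge4R_n>\frac32R_n$. The sums are locally finite, so $h,g\in C^\infty$, and $|\nabla h|\le8$, $|\nabla g|\le8+\frac12\le9$. For $j\ge2$ the $j$-th derivatives on the $n$-th ball are at most $R_n^{1-j}(\|\nabla^j\chi\|_\infty+\|\nabla^j(\chi f_n)\|_\infty)$, which is $\le1$ for $n\ge j$. Only finitely many $n<j$ remain. So all derivatives of order $\ge1$ are bounded.

On $\mathbf R^3\ni(z,y)$, $z\in\mathbf R^2$, let $X_0=0$, $X_1=(h(z),0,0)$, $X_2=(0,h(z),g(z))$. The equation reads $dz=h(z)\,dW$, $dy=g(z)\,dW^2$.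

**Step 2: the solution from $x_n=(p_n,0)$.** Let $\sigma=\inf\{t:|W_t|\ge\frac14\}>0$, $\bar z_t=p_n+R_nW_t$ and $\bar y_t=R_n\int_0^tf_n(W)\,dW^2$. For $t\le\sigma$ the point $\bar z_t$ lies in the closed ball of radius $R_n/4$ about $p_n$, where $h(\bar z_t)=R_n$ and $g(\bar z_t)=R_nf_n(W_t)$. So $(\bar z,\bar y)$ satisfies the equation up to time $\sigma$. Let $U$ be the difference of $(\bar z,\bar y)$ and $\phi_{0,\cdot}(x_n)$, both stopped at $\sigma$. Then $E|U_t|^2$ is bounded on bounded time intervals, and the Itô isometry gives $E|U_t|^2\le L^2\int_0^tE|U_r|^2\,dr$ with a constant $L$ coming from the Lipschitz constants. By Gronwall's lemma $U=0$, that is, the two processes agree a.s. on $[0,\sigma]$.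

**Step 3: conclusion.** Since $|x_n|=R_n\ge1$, we have $1+|x_n|\le2R_n$. Hence a.s., for all $n$ and all $T$,
$$\sup_{t\le T}\frac{|\phi_{0,t}(x_n)|}{1+|x_n|}\ge\frac12\sup_{t\le T\wedge\sigma}\Big|\int_0^tf_n(W)\,dW^2\Big|.$$
The conclusion of Proposition 1 holds a.s. for all time horizons simultaneously, hence for $T\wedge\sigma>0$. So the supremum over $n$ is $+\infty$ a.s. for every $T>0$. $\qquad\blacksquare$

It remains to prove Proposition 1.

## 4. Entropy, and a budget for gradients

*Integrands that cannot work.* If $f$ depends on $z^2$ only, let $F'=f$, $F(0)=0$. Itô's formula gives $\int_0^tf(W^2)\,dW^2=F(W^2_t)-\frac12\int_0^tf'(W^2_r)\,dr$, which is at most $|W_t^2|+\frac t4$ in absolute value, for all $f$ with $|f|\le1$, $|f'|\le\frac12$ at once. Only genuinely two-dimensional oscillation can help. For a linear integrand,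
$$\int_0^tW^1\,dW^2=\tfrac12W_t^1W_t^2+\tfrac12\int_0^t(W^1\,dW^2-W^2\,dW^1).$$
The last term is the Lévy area. For instance, for a smooth path run once counterclockwise around the unit circle, starting and ending at $(1,0)$, the corresponding expression $\frac12\oint(x\,dy-y\,dx)$ is $\pi$.

*Chaining.* Could Proposition 1 fail? One would try to bound the supremum over all $f$ supported in the unit square with $|\nabla f|\le\frac12$ by chaining. The increments are sub-Gaussian in the uniform norm, because the bracket of $\int(f-g)(W)\,dW^2$ at time $1$ is at most $\|f-g\|_\infty^2$. Dudley's bound asks for $\int_0\sqrt{\log N(\delta)}\,d\delta<\infty$, where $N(\delta)$ is the covering number. But take a bump $\psi\not\equiv0$ with compact support in $(0,1)^2$ and the $4^k$ dyadic squares $Q$ of side $\ell_k=2^{-k}$ in the unit square, let $\psi_Q$ be the rescaled bump on $Q$, and put $a=1/(2\|\nabla\psi\|_\infty)$. The $2^{4^k}$ functions $a\ell_k\sum_Qe_Q\psi_Q$, $e_Q=\pm1$, have gradient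 at most $\frac12$ and are at mutual distance $2a\ell_k\|\psi\|_\infty$. So $\log N(\delta)\ge c\,\delta^{-2}$ for small $\delta$, and the integral is at least $\sqrt c\int_0d\delta/\delta=\infty$. The upper bound breaks down, logarithmically, and each dyadic scale contributes to the divergence. This suggests building a bad $f$ scale by scale.

*What one scale yields.* The following is a heuristic count, made precise in Sections 7 to 9. Let $M_Q=\int_0^1\psi_Q(W)\,dW^2$. At level $k$ we add $a_k\ell_k\sum_Qs_Q\psi_Q$ to $f$, with signs $s_Q$ chosen from the path so that $s_QM_Q$ tends to be positive. Up to time $1$ the planar path meets about $4^k/k$ squares of side $\ell_k$ and spends time about $k\ell_k^2$ in each, so $|M_Q|$ is about $\sqrt k\,\ell_k$. The gain is about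
$$a_k\ell_k\cdot\frac{4^k}k\cdot\sqrt k\,\ell_k=a_kk^{-1/2}.$$

*Where the direct construction stops.* Level $k$ adds up to $a_k\|\nabla\psi\|_\infty$ to the gradient. To keep the gradient bounded by the triangle inequality, one takes $\sum_ka_k<\infty$. Then the total gain $\sum_ka_kk^{-1/2}\le\sum_ka_k$ is bounded too. Nothing is won.

*The way past this point.* Only the gradient near the path matters. If the signs of different levels behave like martingale differences, even when we look at the location $W_t$, then the gradient contributions at $W_t$ are orthogonal and the budget is $\sum_ka_k^2\le\zeta^2$ instead of $\sum_ka_k$. Under that budget we maximize $\sum_{k\le K}a_kk^{-1/2}$: by Cauchy–Schwarz the best choice is $a_k$ proportional to $k^{-1/2}$, and the gain is of order $\big(\sum_{k\le K}1/k\big)^{1/2}\approx\sqrt{\log K}$, which is unbounded. On the few squares where the gradient does get large, we switch the construction off.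

This requires signs with exact symmetry. The choice $s_Q=\operatorname{sgn}M_Q$ depends on the path at all finer resolutions, so it would not leave the finer levels any fresh randomness to condition on. Instead we take signs from the areas of small quadrilaterals inscribed in the path: they depend only on finitely many grid values, and they change sign under reflection.

## 5. Grids, loops, and the random function $f_K$

**Constants.** Fix $\psi\in C_c^\infty((0,1)^2)$, $0\le\psi\le1$, $\psi\not\equiv0$. Then $\partial_1\psi\not\equiv0$, and we fix $\kappa_0>0$ such that $G=\{|\partial_1\psi|>\kappa_0\}$ has area $\lambda>0$. $D^2\psi$ is measured in operator norm. Put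
$$c_2=\frac14\cdot\frac{2\lambda}{3\pi e}\cdot\frac{\log2}{2\pi e},\qquad\Lambda_1=\frac{c_2}4,\qquad\Lambda_2=\frac{216}{c_2},\qquad c_5=\frac{c_2}{4\Lambda_2}.$$
Fix $0<\zeta\le1$ with
$$\zeta\|\nabla\psi\|_\infty\le\tfrac18,\qquad\zeta\|D^2\psi\|_\infty\le\tfrac18,\qquad64\|\nabla\psi\|_\infty^2\zeta^2\le c_5.$$
Finally $\eta=4^{-b}$ with an integer $b\ge1$ that is chosen in Section 9. None of the constants above, nor $c_1,C_6$ below, depends on $\eta$.

**Squares.** $\mathcal Q_k$ is the set of half-open dyadic squares of side $\ell_k=2^{-k}$. For $Q\in\mathcal Q_k$ with lower-left corner $c_Q$ and center $z_Q$ let $\psi_Q(z)=\psi((z-c_Q)/\ell_k)$ and $G_Q=c_Q+\ell_kG\subset Q$. $Q_k(z)$ is the square of $\mathcal Q_k$ containing $z$.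

**Grids.** Let $\tau_k=\eta\ell_k^2=4^{-(k+b)}$, $t_i=t_i^k=i\tau_k$, $x_i=W_{t_i}$, $v_i=x_{i+1}-x_i$ for $0\le i<\tau_k^{-1}$, and $\mathcal H_k=\sigma(W_{i\tau_k}:0\le i\le\tau_k^{-1})$. As $\tau_{k+1}=\tau_k/4$, we have $\mathcal H_k\subset\mathcal H_{k+1}$.

**Loops.** On the $i$-th interval split the path into chord plus loop:
$$u^{(i)}(r)=W_{t_i+r}-x_i-\tfrac r{\tau_k}v_i,\qquad0\le r\le\tau_k.$$
The loops are i.i.d. planar Brownian bridges from $0$ to $0$. They are independent of $\mathcal H_k$: everything is Gaussian, and the covariance of a component of $u^{(i)}(r)$ with the same component of $v_i$ is $r-\frac r{\tau_k}\tau_k=0$. The two components of a loop are i.i.d. centered Gaussian processes, so the law is $O(2)$-invariant. Consequently, a conditional expectation given $\mathcal H_k$ is computed by freezing the grid values and integrating over independent loops.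

**Quadrilateral areas.** Write $a\times b=a^1b^2-a^2b^1$, $u_j=u^{(i)}(j\tau_k/4)=u^{(i)}(j\tau_{k+1})$ for $0\le j\le4$, and
$$q_i=\tfrac12\sum_{j=0}^3u_j\times u_{j+1}.$$
This is the signed area of the polygon $0,u_1,u_2,u_3,0$. For $u_1=(1,0)$, $u_2=(1,1)$, $u_3=(0,1)$ it is $\frac12(1+1)=1$, the area of the unit square. We use three facts.

1. $q_i$ is $\mathcal H_{k+1}$-measurable.
2. Applying $O\in O(2)$ to $u^{(i)}$ multiplies $q_i$ by $\det O$.
3. $q_i=\tau_k\hat q_i$, where the $\hat q_i$ are i.i.d., independent of $\mathcal H_k$, with a fixed symmetric law (by fact 2) having finite fourth moment and positive variance. Indeed $u_1=\frac12u_2+\xi_1$, $u_3=\frac12u_2+\xi_2$ with $\xi_1,\xi_2,u_2$ independent nondegenerate centered Gaussians, and $u_0=u_4=0$, so $q_i=\frac12(u_1\times u_2+u_2\times u_3)=\frac12u_2\times(\xi_2-\xi_1)$. The factor $\tau_k$ is Brownian scaling.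

**Definition (rich square).** For $Q\in\mathcal Q_k$ let $J_Q=\{i<\tau_k^{-1}:x_i\in Q\}$, $N_Q=|J_Q|$, $N_Q'=\#\{i<\tau_k^{-1}:x_i\in G_Q\}$. Call $Q$ rich if $\Lambda_1k/\eta\le N_Q\le\Lambda_2k/\eta$. This event is in $\mathcal H_k$.

For example, with $\eta=\frac14$ and $k=2$ there are $64$ grid points, and a square of side $\frac14$ is rich if it holds between $8\Lambda_1$ and $8\Lambda_2$ of them. Since $\sum_QN_Q=\tau_k^{-1}$, there are few rich squares, and this bound is deterministic:
$$\#\{Q\in\mathcal Q_k\text{ rich}\}\le\frac\eta{\tau_k\Lambda_1k}.\tag{2}$$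

**Definition (signs).** For $Q\in\mathcal Q_k$ let $\rho_i=\partial_1\psi_Q(x_i)$ for $i\in J_Q$, $D_Q=\sum_{i\in J_Q}\rho_iq_i$ and $s_Q=\mathbf 1_{\{Q\text{ rich}\}}\operatorname{sgn}D_Q$, with $\operatorname{sgn}0=0$. Then $s_Q$ is $\mathcal H_{k+1}$-measurable.

**The function $f_K$.** For $K\ge2$ let $a_k=a_k^{(K)}=\zeta/\sqrt{k(1+\log K)}$, $2\le k\le K$. Then $\sum_{k=2}^Ka_k^2\le\zeta^2$ and $a_k\le\zeta$. Put $f_1=0$ and, for $2\le k\le K$,
$$f_k=f_{k-1}+a_k\ell_k\sum_{Q\in\mathcal Q_k}\theta_Qs_Q\psi_Q,\qquad\theta_Q=\mathbf 1\{|\nabla f_{k-1}(z_Q)|\le\tfrac14\}.$$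
The sums are finite by (2). The function $f_{k-1}$ involves only signs of levels $\le k-1$, so $\theta_Q$ is $\mathcal H_k$-measurable for $Q\in\mathcal Q_k$. The factor $\theta_Q$ is the switch.

**Step: $f_K$ is Lipschitz for every path.** At each point at most one square per level contributes, so $\|D^2f_{k-1}\|_\infty\le\sum_{l<k}a_l2^l\|D^2\psi\|_\infty\le\zeta2^k\|D^2\psi\|_\infty$. Since $|z-z_Q|\le\ell_k$ on $Q$,
$$|\nabla f_{k-1}(z)-\nabla f_{k-1}(z_Q)|\le\tfrac18\qquad(z\in Q\in\mathcal Q_k).\tag{3}$$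
If $\theta_Qs_Q\ne0$, then on $Q$ we have $|\nabla f_k|\le\frac14+\frac18+a_k\|\nabla\psi\|_\infty\le\frac14+\frac18+\frac18=\frac12$. If $\theta_Qs_Q=0$, then $f_k=f_{k-1}$ on $Q$. By induction $|\nabla f_K|\le\frac12$. Also $|f_K|\le\sum_ka_k\ell_k\le1$.

**Step: a countable family.** Let $\mathcal F_0$ be the set of all functions $\sum_{k=2}^Ka_k^{(K)}\ell_k\sum_{Q\in\mathcal Q_k}e_Q\psi_Q$ with $K\ge2$, $e_Q\in\{-1,0,1\}$, finitely many $e_Q\ne0$, and gradient bounded by $\frac12$. It is countable, and $f_K$ takes values in it. Define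
$$\mathcal F=\{2^{-j}f(2^j\,\cdot):f\in\mathcal F_0,\ j\ge0\}.$$
It is countable, contained in $C_c^\infty(\mathbf R^2)$, and $|f|\le1$, $|\nabla f|\le\frac12$ on $\mathcal F$.

**Step: inserting the random $f_K$ into the integral.** The function $f_K$ depends on the whole path, so $f_K(W_t)$ is not adapted, and we must say what we integrate. For $f\in\mathcal F_0$ write $I(f)=\int_0^1f(W)\,dW^2$ and $M_Q=\int_0^1\psi_Q(W)\,dW^2$, and put
$$V_K=\sum_{k=2}^Ka_k\ell_k\sum_{Q\in\mathcal Q_k}\theta_Qs_QM_Q.\tag{4}$$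
By linearity of the stochastic integral, a.s. simultaneously for all $f$ in the countable set $\mathcal F_0$, $I(f)=\sum_ka_k^{(K)}\ell_k\sum_Qe_QM_Q$. Hence a.s. $V_K$ equals $I(f)$ evaluated at $f=f_K$, and
$$V_K\le\sup_{f\in\mathcal F_0}I(f)\quad\text{a.s.}\tag{5}$$
Each $I(f)$ has mean zero, but $V_K$ need not. We shall show that $EV_K\to\infty$ while $\|V_K\|_{L^2}$ is of the same order as $EV_K$.

## 6. Symmetry of the signs, and the gradient along the path

**Lemma 2.** For each $l\ge2$, $R\in\mathcal Q_l$, $t\in[0,1]$: $E[s_R\mid\mathcal H_l\vee\sigma(W_t)]=0$. In particular $E[s_R\mid\mathcal H_l]=0$.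

*Proof.* Let $t\in[t_{i_0},t_{i_0+1}]$ on the level-$l$ grid and $u_t=u^{(i_0)}(t-t_{i_0})$. Then $W_t-u_t$ is $\mathcal H_l$-measurable, so $\mathcal H_l\vee\sigma(W_t)=\mathcal H_l\vee\sigma(u_t)$. Work conditionally on $\mathcal H_l$. Then $J_R$, the $\rho_i$ and richness are fixed, and $s_R$ is a function of $(q_i)_{i\in J_R}$. We must show $E[s_Rb(u_t)]=0$ for bounded measurable $b$.

Rotating only the loop $u^{(i_0)}$ by $O\in SO(2)$ preserves the joint law of the loops and preserves all $q_i$. So $(s_R,u_t)$ and $(s_R,Ou_t)$ have the same law, and averaging over $O$ gives $E[s_Rb(u_t)]=E[s_R\bar b(|u_t|)]$, where $\bar b$ is the circular mean of $b$. Now apply one and the same reflection to all loops. This preserves their joint law, changes $D_R$ to $-D_R$, hence $s_R$ to $-s_R$, and preserves $|u_t|$. So $E[s_R\bar b(|u_t|)]=-E[s_R\bar b(|u_t|)]=0$. $\square$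

**Step: the gradient at $W_t$ is small in mean square.** We claim that for all $t\in[0,1]$ and $2\le k\le K$,
$$E|\nabla f_{k-1}(W_t)|^2\le\|\nabla\psi\|_\infty^2\zeta^2.\tag{6}$$
Indeed $\nabla f_{k-1}(W_t)=\sum_{2\le l<k}\xi_l$ with
$$\xi_l=\sum_{R\in\mathcal Q_l}\mathbf 1_{\{W_t\in R\}}\,a_l\theta_Rs_R\,(\nabla\psi)(2^l(W_t-c_R)),$$
a sum with at most one nonzero term. All factors except $s_R$ are $\mathcal H_l\vee\sigma(W_t)$-measurable, so $E[\xi_l\mid\mathcal H_l\vee\sigma(W_t)]=0$ by Lemma 2. For $l'<l$ the variable $\xi_{l'}$ is $\mathcal H_{l'+1}\vee\sigma(W_t)$-measurable, hence $\mathcal H_l\vee\sigma(W_t)$-measurable, so $E[\xi_{l'}\cdot\xi_l]=0$. Finally $|\xi_l|\le a_l\|\nabla\psi\|_\infty$ and $\sum_la_l^2\le\zeta^2$.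

**Step: the switch is rarely off at a path point.** If $\theta_{Q_k(x_i)}=0$, the gradient of $f_{k-1}$ at the center of $Q_k(x_i)$ exceeds $\frac14$, and (3) gives $|\nabla f_{k-1}(x_i)|\ge\frac18$. By Chebyshev's inequality and (6) at $t=t_i$,
$$P(\theta_{Q_k(x_i)}=0)\le64\|\nabla\psi\|_\infty^2\zeta^2\le c_5.\tag{7}$$

## 7. Occupation of rich squares

The aim of this section is: for $2\le k\le K$,
$$E\sum_{Q\in\mathcal Q_k}N_Q'\,\mathbf 1_{\{Q\text{ rich}\}}\,\theta_Q\ge c_5\tau_k^{-1}.\tag{8}$$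
In words, a fixed fraction of the grid times is spent in the useful part $G_Q$ of a rich square that is switched on. Write $\ell=\ell_k$, $\tau=\tau_k$; sums over $Q$ run over $\mathcal Q_k$. Note $\ell^2/\tau=1/\eta$ and $\eta/\tau=4^k$.

**Step 1: visited squares are visited often (lower bound for pairs).** There are $\tau^{-1}/4$ indices with $t_i\in[\frac12,\frac34)$. For these, the density of $W_{t_i}$ on $[-\frac12,\frac12)^2$, where $|z|^2\le\frac12$, is at least $\frac1{2\pi\cdot3/4}e^{-1/2}\ge\frac2{3\pi e}$. The sets $G_Q$ with $Q\subset[-\frac12,\frac12)^2$ have total area $\lambda$. So $P(x_i\in\bigcup_QG_Q)\ge\frac{2\lambda}{3\pi e}$. If $x_i\in Q$ and the lag $n$ satisfies $n\ge1/\eta$, that is $n\tau\ge\ell^2$, then, squared distances in $Q$ being at most $2\ell^2$,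
$$P(x_{i+n}\in Q\mid x_i)\ge\frac{\ell^2}{2\pi n\tau}e^{-2\ell^2/(2n\tau)}\ge\frac1{2\pi e\eta n}.$$
For $1/\eta\le n\le1/(4\tau)$ one has $t_{i+n}<1$, and
$$\sum_{n=1/\eta}^{1/(4\tau)}\frac1n\ge\log\frac\eta{4\tau}=2(k-1)\log2\ge k\log2.$$
Counting the pairs $(i,i+n)$ with $x_i\in G_Q$, $x_{i+n}\in Q$ gives $E\sum_QN_Q'N_Q\ge c_2\tau^{-1}k/\eta$.

**Step 2: not too often (upper bound for triples).** Since $P(x_{i+n}\in Q\mid x_i)\le\min(1,\frac{\ell^2}{2\pi n\tau})=\min(1,\frac1{2\pi\eta n})$, where for $n=0$ the minimum is read as $1$, and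
$$\sum_{n=0}^{1/\tau}\min\Big(1,\frac1{2\pi\eta n}\Big)\le1+\frac1\eta+\frac1{2\pi\eta}\log\frac\eta\tau\le\frac{3k}\eta$$
(the last logarithm is $k\log4$, and $1\le1/\eta$), we order the three indices of a triple and use the Markov property twice:
$$E\sum_QN_Q^3\le6\sum_{i\le j\le l}P(x_j,x_l\in Q_k(x_i))\le6\tau^{-1}(3k/\eta)^2=54\,\tau^{-1}(k/\eta)^2.$$

**Step 3: rich squares carry the pairs.** Since $N_Q'\le N_Q$ and $\sum_QN_Q'\le\tau^{-1}$,
$$E\sum_QN_Q'N_Q\mathbf 1_{\{N_Q<\Lambda_1k/\eta\}}\le\Lambda_1\tau^{-1}\frac k\eta,\qquad E\sum_QN_Q'N_Q\mathbf 1_{\{N_Q>\Lambda_2k/\eta\}}\le\frac{E\sum_QN_Q^3}{\Lambda_2k/\eta}\le\frac{54}{\Lambda_2}\tau^{-1}\frac k\eta.$$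
With $\Lambda_1=c_2/4$ and $\Lambda_2=216/c_2$ each is at most $\frac{c_2}4\tau^{-1}k/\eta$. Hence $E\sum_QN_Q'N_Q\mathbf 1_{\rm rich}\ge\frac{c_2}2\tau^{-1}k/\eta$. As $N_Q\le\Lambda_2k/\eta$ on rich squares, $E\sum_QN_Q'\mathbf 1_{\rm rich}\ge\frac{c_2}{2\Lambda_2}\tau^{-1}=2c_5\tau^{-1}$.

**Step 4: the switch.** By (7), $E\sum_QN_Q'\mathbf 1_{\rm rich}(1-\theta_Q)\le\sum_iP(\theta_{Q_k(x_i)}=0)\le c_5\tau^{-1}$. Subtracting gives (8). None of the constants depends on $\eta$, $k$ or $K$.

## 8. The contribution of one square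

**Lemma 3.** Let $k\ge2$, $Q\in\mathcal Q_k$. On $\{Q\text{ rich}\}$,
$$E[s_QM_Q\mid\mathcal H_k]\ge c_1\tau_k\Big(\sum_{i\in J_Q}\rho_i^2\Big)^{1/2}-Y_Q^{1/2},$$
where $Y_Q\ge0$ and $E\sum_{Q\in\mathcal Q_k}Y_Q\le C_6\,\ell_k^{-4}\tau_k^2$.

*Proof.* Write $M_Q=\sum_i\int_{\Delta_i}\psi_Q(W)\,dW^2$ with $\Delta_i=[t_i,t_{i+1}]$. We use throughout that given $\mathcal H_k$ the loops are independent, and that $E[s_Q\mid\mathcal H_k]=0$ by Lemma 2.

**Step (a): steps that start outside $Q$ contribute nothing.** Up to null sets, the $i$-th term is a function of $\mathcal H_k$-data and $u^{(i)}$, while $s_Q$ is a function of $\mathcal H_k$-data and the $u^{(j)}$, $j\in J_Q$. On $\{i\notin J_Q\}\in\mathcal H_k$ they are conditionally independent, so $E[s_Q\int_{\Delta_i}\psi_Q(W)\,dW^2\mid\mathcal H_k]=E[s_Q\mid\mathcal H_k]\,E[\int_{\Delta_i}\psi_Q(W)\,dW^2\mid\mathcal H_k]=0$ there.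

**Step (b): expansion of the other steps.** Let $i\in J_Q$. The product rule gives $\int_{\Delta_i}(W^1-x_i^1)\,dW^2+\int_{\Delta_i}(W^2-x_i^2)\,dW^1=v_i^1v_i^2$, so $\int_{\Delta_i}(W^1-x_i^1)\,dW^2=\frac12v_i^1v_i^2+A_i$ with the Lévy area
$$A_i=\tfrac12\int_{\Delta_i}\big[(W^1-x_i^1)\,dW^2-(W^2-x_i^2)\,dW^1\big].$$
Also $\int_{\Delta_i}(W^2-x_i^2)\,dW^2=\frac12((v_i^2)^2-\tau_k)$, where $(v_i^2)^2$ is the square of the second component of $v_i$. With Taylor's formula for $\psi_Q$ at $x_i$,
$$\int_{\Delta_i}\psi_Q(W)\,dW^2=\psi_Q(x_i)v_i^2+\rho_i\big(\tfrac12v_i^1v_i^2+A_i\big)+\partial_2\psi_Q(x_i)\tfrac12\big((v_i^2)^2-\tau_k\big)+\mathrm{Rem}_i,$$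
where $\mathrm{Rem}_i=\int_{\Delta_i}r_t\,dW_t^2$ with $|r_t|\le\frac12\|D^2\psi\|_\infty\ell_k^{-2}|W_t-x_i|^2$. All terms other than $\rho_iA_i$ and $\mathrm{Rem}_i$ are $\mathcal H_k$-measurable and contribute $0$ to $E[s_Q\,\cdot\mid\mathcal H_k]$.

**Step (c): the area term produces $|D_Q|$.** First we replace $A_i$ by a polygonal area. Let $P_j=W_{t_i+j\tau_{k+1}}$, $0\le j\le4$. Splitting the integrals at the points $t_i+j\tau_{k+1}$ and writing $W-P_0=(P_j-P_0)+(W-P_j)$ on the $j$-th sub-step gives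
$$A_i=\hat A_i+\sum_{j=0}^3A_{i,j},\qquad\hat A_i=\tfrac12\sum_{j=0}^3(P_j-P_0)\times(P_{j+1}-P_j),$$
where $A_{i,j}$ is the Lévy area of the $j$-th sub-step relative to its own starting point.

Given $\mathcal H_{k+1}$, $A_{i,j}$ has mean $0$. To see this, let $L_n$ be the area of the $2^n$-step polygonal approximation of the $j$-th sub-path; these are Itô sums, so $L_n\to A_{i,j}$ in $L^2$. The sub-path is its chord plus a bridge that is independent of $\mathcal H_{k+1}$ and has $O(2)$-invariant law. The chord vector is $\mathcal H_{k+1}$-measurable and a.s. nonzero, and the reflection fixing it preserves the conditional law of the sub-path relative to its starting point and changes $L_n$ to $-L_n$. So $E[L_n\mid\mathcal H_{k+1}]=0$, and we let $n\to\infty$. Since $s_Q$ is $\mathcal H_{k+1}$-measurable, $E[s_QA_i\mid\mathcal H_k]=E[s_Q\hat A_i\mid\mathcal H_k]$.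

Next we compare $\hat A_i$ with $q_i$. Insert $P_j-P_0=\frac j4v_i+u_j$ and $P_{j+1}-P_j=\frac14v_i+u_{j+1}-u_j$:
$$(P_j-P_0)\times(P_{j+1}-P_j)=u_j\times u_{j+1}+\tfrac j4v_i\times(u_{j+1}-u_j)+\tfrac14u_j\times v_i.$$
So $\hat A_i=q_i$ plus a term that is linear in $u^{(i)}$ with $\mathcal H_k$-measurable coefficients. Replacing $u^{(i)}$ by $-u^{(i)}$, a rotation by $\pi$, preserves the law of the loops and all $q$'s, hence $s_Q$, and changes the sign of the linear term, which therefore contributes $0$. On $\{Q\text{ rich}\}$, where $s_Q=\operatorname{sgn}D_Q$, we obtain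
$$\sum_{i\in J_Q}\rho_iE[s_QA_i\mid\mathcal H_k]=E[s_QD_Q\mid\mathcal H_k]=E\big[|D_Q|\,\big|\,\mathcal H_k\big].$$

Finally we bound this from below. Given $\mathcal H_k$, $S=D_Q/\tau_k=\sum_{i\in J_Q}\rho_i\hat q_i$ is a sum of independent symmetric variables. With $m_2=E\hat q^2>0$ and $m_4=E\hat q^4<\infty$, conditionally $ES^2=m_2\sum\rho_i^2$ and
$$ES^4=m_4\sum_i\rho_i^4+3m_2^2\sum_{i\ne j}\rho_i^2\rho_j^2\le(m_4+3m_2^2)\Big(\sum_i\rho_i^2\Big)^2.$$
By Hölder's inequality $ES^2=E\big[|S|^{2/3}|S|^{4/3}\big]\le(E|S|)^{2/3}(ES^4)^{1/3}$, so $E|S|\ge(ES^2)^{3/2}(ES^4)^{-1/2}\ge c_1(\sum\rho_i^2)^{1/2}$ with $c_1=m_2^{3/2}(m_4+3m_2^2)^{-1/2}$ (trivially if all $\rho_i=0$).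

**Step (d): the remainder.** Since $E[s_Q\mid\mathcal H_k]=0$, we may subtract its conditional mean from $\sum_{i\in J_Q}\mathrm{Rem}_i$. Since $|s_Q|\le1$ and the $\mathrm{Rem}_i$ are conditionally independent given $\mathcal H_k$,
$$\Big|E\Big[s_Q\sum_{i\in J_Q}\mathrm{Rem}_i\,\Big|\,\mathcal H_k\Big]\Big|\le\operatorname{Var}\Big(\sum_{i\in J_Q}\mathrm{Rem}_i\,\Big|\,\mathcal H_k\Big)^{1/2}\le Y_Q^{1/2},\qquad Y_Q=\sum_{i\in J_Q}E[\mathrm{Rem}_i^2\mid\mathcal H_k].$$
Each $i$ belongs to exactly one $J_Q$, with $Q=Q_k(x_i)$ determined by $x_i$ and so known at time $t_i$. By the Itô isometry and $E|W_r|^4=8r^2$,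
$$E\,\mathrm{Rem}_i^2\le\tfrac14\|D^2\psi\|_\infty^2\ell_k^{-4}\int_0^{\tau_k}8r^2\,dr=\tfrac23\|D^2\psi\|_\infty^2\ell_k^{-4}\tau_k^3.$$
Summing over the $\tau_k^{-1}$ indices gives $E\sum_QY_Q\le C_6\ell_k^{-4}\tau_k^2$ with $C_6=\frac23\|D^2\psi\|_\infty^2$. $\square$

## 9. First and second moment of $V_K$

Let $S_K=\sum_{k=2}^Ka_k^{(K)}k^{-1/2}$.

**Step 1: the second moment is at most of order $S_K^2$.** Only rich squares enter (4). By Cauchy–Schwarz and the deterministic bound (2),
$$|V_K|\le\sum_ka_k\ell_k\sum_{Q\in\mathcal Q_k}|\theta_Qs_QM_Q|\le\sum_ka_k\ell_k\Big(\frac\eta{\tau_k\Lambda_1k}\Big)^{1/2}\Big(\sum_{Q\in\mathcal Q_k}M_Q^2\Big)^{1/2}.$$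
By the Itô isometry $E\sum_{Q\in\mathcal Q_k}M_Q^2=E\int_0^1\sum_Q\psi_Q^2(W)\,dt\le1$, since at each point at most one $\psi_Q$ is nonzero. As $\tau_k=\eta\ell_k^2$,
$$\|V_K\|_{L^2}\le\Lambda_1^{-1/2}S_K.\tag{9}$$
The middle expression is integrable, so expectations may be taken termwise in the sums over $Q$. This computation also confirms the heuristic of Section 4: it is valid for any nonnegative weights $a_k$, so with $\sum_ka_k<\infty$ this construction gives a bounded sequence in $L^2$.

**Step 2: the first moment is at least of order $S_K$.** Since $\theta_Q$ is $\mathcal H_k$-measurable and $s_Q=0$ off rich squares, Lemma 3 gives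
$$EV_K\ge\sum_ka_k\ell_k\Big(c_1\tau_k\,E\sum_{Q\ \mathrm{rich}}\theta_Q\Big(\sum_{i\in J_Q}\rho_i^2\Big)^{1/2}-E\sum_{Q\ \mathrm{rich}}Y_Q^{1/2}\Big).$$
If $x_i\in G_Q$, then $|\rho_i|\ge\kappa_0\ell_k^{-1}$. So for rich $Q$, using $N_Q'\le N_Q\le\Lambda_2k/\eta$,
$$\Big(\sum_{i\in J_Q}\rho_i^2\Big)^{1/2}\ge\kappa_0\ell_k^{-1}(N_Q')^{1/2}\ge\kappa_0\ell_k^{-1}N_Q'\Big(\frac{\Lambda_2k}\eta\Big)^{-1/2}.$$
By (8), the first part of the $k$-th term is at least
$$a_k\ell_k\cdot c_1\tau_k\cdot\kappa_0\ell_k^{-1}\Big(\frac{\Lambda_2k}\eta\Big)^{-1/2}c_5\tau_k^{-1}=a_k\,c_1\kappa_0c_5\Lambda_2^{-1/2}\,\eta^{1/2}k^{-1/2}.$$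
By Cauchy–Schwarz, (2) and Lemma 3, the second part is at most
$$a_k\ell_k\Big(\frac\eta{\tau_k\Lambda_1k}\Big)^{1/2}\big(C_6\ell_k^{-4}\tau_k^2\big)^{1/2}=a_k\,C_6^{1/2}\Lambda_1^{-1/2}\,\eta\,k^{-1/2}.$$
The gain carries $\eta^{1/2}$ and the error carries $\eta$. This is why the time grid is finer than $\ell_k^2$. Now fix $\eta=4^{-b}$ so small that
$$C_6^{1/2}\Lambda_1^{-1/2}\eta\le\tfrac12c_1\kappa_0c_5\Lambda_2^{-1/2}\eta^{1/2}.$$
This is possible because the other constants do not depend on $\eta$. Then, with $c_7=\frac12c_1\kappa_0c_5\Lambda_2^{-1/2}\eta^{1/2}>0$ independent of $K$,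
$$EV_K\ge c_7S_K\qquad\text{for all }K\ge2.\tag{10}$$

**Step 3: an infinite supremum with positive probability.** From $EV_K\le\frac12EV_K+(EV_K^2)^{1/2}P(V_K\ge\frac12EV_K)^{1/2}$ together with (9) and (10),
$$P\big(V_K\ge\tfrac{c_7}2S_K\big)\ge\frac{(EV_K)^2}{4EV_K^2}\ge q:=\tfrac14c_7^2\Lambda_1>0\qquad\text{for every }K\ge2.$$
Moreover
$$S_K=\zeta(1+\log K)^{-1/2}\sum_{k=2}^K\frac1k\longrightarrow\infty.$$
By (5), $P(\sup_{f\in\mathcal F_0}I(f)\ge\frac{c_7}2S_K)\ge q$ for all $K$, and therefore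
$$P\Big(\sup_{f\in\mathcal F_0}\int_0^1f(W)\,dW^2=\infty\Big)\ge q>0.\tag{11}$$

## 10. Small times and Blumenthal's 0–1 law

Two things are missing in (11): all $T>0$ in place of $T=1$, and probability one. Scaling gives the first, and then a 0–1 law gives the second.

**Step 1: scaling.** Let $\Gamma_j=\{\sup_{f\in\mathcal F}\sup_{t\le4^{-j}}|\int_0^tf(W)\,dW^2|=\infty\}$, which is decreasing in $j$. With the Brownian motion $W'_s=2^jW_{4^{-j}s}$,
$$\int_0^{4^{-j}}2^{-j}f(2^jW_t)\,dW_t^2=4^{-j}\int_0^1f(W'_s)\,dW'^2_s\qquad(f\in\mathcal F_0),$$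
and the functions $2^{-j}f(2^j\,\cdot)$ belong to $\mathcal F$. By (11) applied to $W'$, $P(\Gamma_j)\ge q$ for every $j$; the fixed factor $4^{-j}$ does not affect infinity. So $P(\bigcap_j\Gamma_j)\ge q>0$.

**Step 2: the 0–1 law.** $\Gamma_j$ belongs to the completion of $\sigma(W_t:t\le4^{-j})$. So $\bigcap_j\Gamma_j$ belongs to the completed germ field, and Blumenthal's 0–1 law gives $P(\bigcap_j\Gamma_j)=1$. For $T\ge4^{-j}$ the supremum over $t\le T$ dominates that over $t\le4^{-j}$, so on $\bigcap_j\Gamma_j$ it is infinite for every $T>0$. This proves Proposition 1, and with Section 3 it proves Theorem A. $\qquad\blacksquare$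

**Proof of the Corollary.** Let $d\ge3$. If $m=1$, Theorem B gives the linear growth property for all globally Lipschitz coefficients. If $m\ge2$, take the coefficients of Theorem A. A finite $K(T,\omega)$ as in the definition would, with $s=0$, bound $\sup_x\sup_{t\le T}|\phi_{0,t}(\omega,x)|/(1+|x|)$, which is infinite for almost every $\omega$ and every $T>0$. $\qquad\blacksquare$
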